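# Undecidable finitely axiomatizable logics of finite width

## 1. Frames, logics, width

Terminology is that of Chagrov and Zakharyaschev, *Modal Logic*.

**Definition (transitive frames).** A transitive frame is a nonempty set with a transitive relation $R$. We read $xRy$ as "$x$ sees $y$". Under a valuation, $\Diamond\varphi$ is true at $x$ if $\varphi$ is true at some point seen from $x$, and $\Box=\neg\Diamond\neg$. A formula is valid in a frame if it is true at all points under all valuations.

Example: let $n$ see $m$ iff $m<n$, on $\omega$. The formula $\neg\Diamond\top$ is true exactly at $0$. The formula $\Diamond\top\wedge\neg\Diamond\Diamond\top$ is true exactly at $1$. So formulas can count along a descending chain, and we shall use this.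

**Definition (modal logics).** A modal logic here is a normal extension of $\mathbf{K4}$: a set of modal formulas that contains $\mathbf{K4}$ and is closed under modus ponens, substitution and necessitation. $\mathbf{K4}\oplus\Gamma$ is the least one containing $\Gamma$.

Example: in $\mathbf{K4}\oplus\Box\bot$ every formula $\Box\psi$ is provable, because $\Box\bot\to\Box\psi$ is. The only semantic fact we need is soundness: if a transitive frame validates $\Gamma$, it validates $\mathbf{K4}\oplus\Gamma$.

**Definition (posets and si-logics).** In a poset, read $x\le y$ as "$x$ sees $y$" or "$x$ is below $y$". An intuitionistic valuation assigns to each variable an upset, a set closed under going up along $\le$. Conjunction and disjunction are evaluated pointwise, and, identifying formulas with their truth sets,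
$$x\models P\to Q\quad\text{iff}\quad x \text{ is below no point of } P\setminus Q. \tag{1}$$
In particular, $x\models\neg P$ iff $x$ sees no point of $P$. Every truth set is an upset. A si-logic (superintuitionistic logic) is a consistent extension of intuitionistic logic $\mathbf{Int}$ by formulas, closed under modus ponens and substitution. $\mathbf{Int}+\Gamma$ is the closure of $\mathbf{Int}\cup\Gamma$. Soundness holds as before.

Example: in the chain $x<y$ with $p$ true only at $y$, neither $p$ nor $\neg p$ is true at $x$, so $p\vee\neg p$ is refuted. Classical logic is $\mathbf{Int}+(p\vee\neg p)$.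

For a nonempty class $\mathcal C$ of frames, $\mathrm{Log}\,\mathcal C$ is the set of formulas valid in all of them (modal or intuitionistic, as the context says).

**Definition (width).** An antichain is a set of points no two of which are related. A transitive frame has width at most $n$ if, for every point $x$, the set of points seen from $x$ contains no antichain of more than $n$ points.

Example: a root below three pairwise unrelated points has width at most $3$, but not at most $2$. A chain has width at most $1$.

**Definition (the formulas $bw_n$).** In the modal case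
$$bw_n = \bigwedge_{i=0}^{n}\Diamond p_i \to \bigvee_{0\le i\ne j\le n}\Diamond\big(p_i\wedge(p_j\vee\Diamond p_j)\big),$$
and in the intuitionistic case
$$bw_n = \bigvee_{i=0}^{n}\big(p_i\to\bigvee_{j\ne i}p_j\big).$$

Example: take a root $x$ below two incomparable points $z_0,z_1$, with $p_i$ true exactly at $z_i$. Both versions of $bw_1$ fail at $x$.

Conversely, a frame of width at most $n$ validates $bw_n$. In the modal case, suppose $x$ sees $z_0,\dots,z_n$ with $z_i\models p_i$. These are not $n+1$ distinct pairwise unrelated points. So for some $i\neq j$ either $z_i=z_j$ or $z_iRz_j$, and $x$ sees $z_i\models p_i\wedge(p_j\vee\Diamond p_j)$. In the intuitionistic case, suppose $bw_n$ is refuted at $x$. By (1) there are $z_i\ge x$ with $z_i\models p_i$ and $z_i\not\models p_j$ for $j\ne i$. If $z_i\le z_j$ with $i\neq j$, then $z_j\models p_i$, a contradiction. So $z_0,\dots,z_n$ is an antichain of $n+1$ points seen from $x$.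

**Definition (finite width, finite axiomatizability, decidability).** A modal logic is of finite width if it contains $\mathbf{K4BW}_n=\mathbf{K4}\oplus bw_n$ for some $n<\omega$. A si-logic is of finite width if it contains $\mathbf{Int}+bw_n$ for some $n<\omega$. A logic is finitely axiomatizable if it is obtained from $\mathbf{K4}$ (respectively $\mathbf{Int}$) by adding finitely many axioms. It is decidable if membership of formulas in it is decidable.

Example: classical logic is finitely axiomatizable, is decided by truth tables, and is of finite width, because $bw_1$ is $(p_0\to p_1)\vee(p_1\to p_0)$, a tautology.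

## 2. Is finite width enough for decidability?

We can now ask Problem 16.1 of Chagrov and Zakharyaschev: is every finitely axiomatizable modal logic of finite width decidable, and is every finitely axiomatizable si-logic of finite width decidable? The answer is no in both cases.

**Theorem M.** There is a finite set $\mathcal A$ of modal formulas such that $\mathbf{K4}\oplus bw_2\oplus\mathcal A$ is undecidable.

**Theorem I.** There is a finite set $\mathcal B$ of formulas such that $\mathbf{Int}+bw_4+\mathcal B$ is undecidable.

**Theorem S.**

1. Theorem M holds with $bw_n$ for every $n\ge2$, and Theorem I with $bw_n$ for every $n\ge4$. The logics can be taken $\Sigma^0_1$-complete, and whole intervals of logics are undecidable.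
2. $\mathbf{S4}$ and $\mathbf{Grz}$ also have undecidable finitely axiomatizable extensions of width $4$.
3. The bound $2$ in Theorem M is sharp: all finitely axiomatizable logics containing $\mathbf{K4BW}_n$ are decidable iff $n\le1$.

The intervals of part 1 are written out in Section 11.

For Theorems M and I the only external fact is Minsky's theorem (*Computation: Finite and Infinite Machines*, 1967). There is a fixed deterministic two-counter machine $\mathcal M$ such that the set of $a\in\omega$ for which $\mathcal M$, started in instruction $1$ with counters $(a,0)$, halts is undecidable; it can be taken $\Sigma^0_1$-complete. The instructions are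

- $\mathrm{INC}(c,k)$: add $1$ to counter $c$, go to $k$;
- $\mathrm{DEC}(c,k,l)$: if $c=0$ go to $k$, otherwise subtract $1$ and go to $l$;
- $\mathrm{HALT}$.

## 3. Widths zero and one

*Modal width $0$.* Here $bw_0$ is $\Diamond p_0\to\bot$, so $\mathbf{K4BW}_0=\mathbf{K4}\oplus\Box\bot$. Every $\Box\psi$ is equivalent to $\top$, so every formula is equivalent to a Boolean one. If the Boolean formula is a tautology, it is in the logic. If it is not and we add it, substituting suitable constants for its variables yields $\bot$. So the only extensions are this logic and the inconsistent one, and both are decidable.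

*Modal width $1$.* $\mathbf{K4BW}_1=\mathbf{K4.3}$. All its finitely axiomatizable normal extensions are decidable, by M. Zakharyaschev and A. Alekseev, *All finitely axiomatizable normal extensions of K4.3 are decidable*, Math. Logic Quarterly 41 (1995).

*Intuitionistic width $1$.* $\mathbf{Int}+bw_1$ is Dummett's logic $\mathbf{LC}$, the logic of all finite chains. Its consistent extensions are $\mathbf{LC}$ and the logics of finite chains (Dummett; Hosoi). The logic of one finite chain is decided by trying all valuations. For $\mathbf{LC}$, take a formula in $n$ variables refuted in a finite chain. The $n$ truth sets are upsets of a chain, so they cut it into at most $n+1$ intervals of points with the same variables true. Collapse each interval to a point. By induction on formulas truth is preserved: a point sees exactly the later intervals and points of its own interval, and within an interval all points satisfy the same formulas. So it suffices to test chains of at most $n+1$ points.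

## 4. Countdowns make antichains, queues do not

To prove undecidability one wants to place the run of a machine inside a frame. The natural attempt is to record the history of a counter as a set of pairs (value, time) and to attach a point to each pair.

Take irreflexive points $w_0,w_1,\dots$ with $w_nRw_m$ iff $m<n$, and a root seeing everything. Represent a pair $(x,y)$ with $x<y$ by a point $d$ with
$$dRw_m \text{ iff } m\le x,\qquad w_nRd\text{ iff }n\ge y.$$
So $d$ looks down to level $x$ and is visible from level $y$ on. To meet the condition $x<y$, count time from a large offset.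

The attempt fails for the following reason. Let $d,d'$ represent $(x,y)$ and $(x',y')$ with $x<x'$ and $y>y'$. If $dRd'$, then $d$ sees $w_{x'}$ by transitivity, so $x'\le x$, which is false. If $d'Rd$, then $w_{y'}Rd'Rd$, so $w_{y'}$ sees $d$ and $y\le y'$, which is false. So $d$ and $d'$ are unrelated. A counter that counts down from $n$ to $0$ gives pairs $(n,y),(n-1,y+1),\dots,(0,y+n)$, any two of which are in opposite order. Their points form an antichain of $n+1$ points below the root. No fixed width survives arbitrarily long countdowns. Push and pop times on a stack fail for the same reason: letters pushed at $x_1<\dots<x_n$ and popped at $y_n<\dots<y_1$ give an antichain of $n$ points.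

A queue behaves differently. If letter $k$ is written at time $x_k$ and read at time $y_k$, then first-in-first-out says precisely that $x_k$ and $y_k$ increase together. The points for the pairs $(x_k,y_k)$ can then form a chain, and together with the chain of the $w_n$ they give width $2$. So the plan is to simulate $\mathcal M$ by a queue machine, to code its run as a set of pairs increasing in both coordinates, to express the correctness of the run by finitely many rules about pairs, and to turn each rule into an axiom.

## 5. Rules on pairs

**Definition (rules).** An atom is an expression $(u+d,\,v+e)$ with variables $u,v$ over $\omega$ (possibly equal) and integers $d\ge0$, $e\ge1$. A rule has a nonempty finite list of premises, which are atoms, and a conclusion, which is $\bot$ or an atom whose variables occur in the premises. A set $T\subseteq\omega^2$ is closed under a rule if, for every assignment of natural numbers to its variables, whenever all premises are in $T$, the conclusion is in $T$. For conclusion $\bot$ this means that the premises are never all in $T$. A pair is derivable from a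 set $T_0$ if it is in $T_0$ or is the conclusion of an instance of a rule all of whose premises are derivable. $\bot$ is derivable if some instance with conclusion $\bot$ has all its premises derivable.

**Definition (tracks).** A track is a set $T=\{(x_k,y_k):k<\omega\}$ with $1\le x_0<x_1<\cdots$, $y_0<y_1<\cdots$ and $x_k+2\le y_k$ for all $k$.

Example: $x_k=k+1$, $y_k=2k+3$ is a track. It is closed under the rule with premise $(u,v+1)$ and conclusion $(u+1,v+3)$: the instance $u=k+1$, $v=2k+2$ leads from $(k+1,2k+3)$ to $(k+2,2k+5)$. It is closed under the rule from $(u,u+1)$ to $\bot$, since $y_k\ne x_k+1$. From $\{(1,3)\}$ the first rule derives $(2,5)$. We call this track the toy track.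

**Lemma 1.** There are a finite set $\Pi$ of rules and a computable map $a\mapsto T_0(a)$, with $T_0(a)$ a finite set of pairs, such that:

(a) if $\mathcal M$ halts on $a$, then $\bot$ is derivable from $T_0(a)$ by $\Pi$;

(b) if $\mathcal M$ does not halt on $a$, there is a track $T\supseteq T_0(a)$ closed under $\Pi$.

**Step 1: a queue machine that imitates $\mathcal M$.** The aim is to replace counters by a first-in-first-out store. Let $\Sigma=\{A,B,0,1\}$. The states are $j,j',j''$ for each instruction $j$ of $\mathcal M$. In one step, in state $q$, the first letter $\sigma$ of the queue is removed. Then either $\delta(q,\sigma)=\mathrm{halt}$, or $\delta(q,\sigma)=(q',v)$ where $v$ is a word of one or two letters; $v$ is appended at the end and the state becomes $q'$. The table is as follows, and in all unlisted cases $\delta(q,\sigma)=(q,\sigma)$, that is, the letter is copied.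

- $\delta(j,A)$ is halt if $j$ is HALT; it is $(k,A1)$ if $j=\mathrm{INC}(1,k)$; otherwise it is $(j',A)$.
- If $j=\mathrm{INC}(2,k)$: $\delta(j',B)=(k,B1)$.
- If $j=\mathrm{DEC}(1,k,l)$: $\delta(j',1)=(l,0)$ and $\delta(j',B)=(k,B)$.
- If $j=\mathrm{DEC}(2,k,l)$: $\delta(j',B)=(j'',B)$, $\delta(j'',1)=(l,0)$ and $\delta(j'',A)=\delta(k,A)$.

Look at the moments when $A$ is about to be read, the queue is $AuBv$ with $u,v\in\{0,1\}^*$, and the state is $j$ or acts like $j$ on $A$. The counter values are the numbers of $1$'s in $u$ and in $v$. If $j$ is HALT, the queue machine halts. Otherwise one round (reading $A$, $u$, $B$, $v$) performs the instruction: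

- $\mathrm{INC}(1,k)$: reading $A$ appends $A1$, and the rest is copied in state $k$. The queue becomes $A1uBv$, the state $k$.
- $\mathrm{INC}(2,k)$: $A$ and $u$ are copied, the state being $j'$ after $A$; $B$ becomes $B1$ and $v$ is copied in state $k$. The queue becomes $AuB1v$.
- $\mathrm{DEC}(1,k,l)$: after $A$, state $j'$ copies the $0$'s of $u$. If a $1$ is met, it becomes $0$, and the rest is copied in state $l$. If not, $B$ is reached, and the round ends in state $k$ with the queue unchanged.
- $\mathrm{DEC}(2,k,l)$: $A$, $u$ and $B$ are copied, and $j''$ then copies the $0$'s of $v$. If a $1$ is met, it becomes $0$, and the rest is copied in state $l$. If not, the next $A$ is reached in state $j''$, which acts like $k$ on $A$.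

So the queue machine, started in state $q_0=1$ with queue $w=A1^aB$, halts iff $\mathcal M$ halts on $a$. The queue length never decreases.

For instance, let instruction $1$ be $\mathrm{DEC}(1,2,1)$, let instruction $2$ be HALT, and let $a=1$. The successive states and queues are $1{:}A1B$, $1'{:}1BA$, $1{:}BA0$, $1{:}A0B$, $1'{:}0BA$, $1'{:}BA0$, $2{:}A0B$, and then the machine halts.

Let $L=|w|=a+2\ge2$. Let $\sigma_0\sigma_1\dots$ be the stream of letters of the run: $w$ followed by $v_0v_1\dots$, where step $n$ reads $\sigma_n$ in state $q_n$ and, if it does not halt, appends $v_n$ and passes to $q_{n+1}$. The queue is never empty before a step, so $\sigma_n$ has been written before step $n$.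

**Step 2: coding the run by pairs.** Each letter becomes a pair (time written, time read), and the letter itself, sometimes with a state, is stored in the offset of the write time inside a block of length $K$. Let $Q$ be the set of states. Choose bijections
$$c_1:\Sigma\to\{1,\dots,|\Sigma|\},\qquad c_2:\Sigma\times Q\to\{|\Sigma|+1,\dots,|\Sigma|+|\Sigma||Q|\},$$
and put $K=|\Sigma|+|\Sigma||Q|+2$. All codes lie in $\{1,\dots,K-2\}$. Put $\lambda(c_1(\sigma))=\lambda(c_2(\sigma,q))=\sigma$.

Define tokens $(x_j,y_j)$ with $y_j=L+3+Kj$. Block $j$ is the interval $[y_j,y_j+K)$.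

- For $j<L$: $x_j=j+1$. These are dummy tokens.
- For $L\le j<2L$: $x_j=y_{j-L}+c_2(\sigma_{j-L},q_0)$.
- Step $n\ge0$, if it does not halt, defines the next one or two tokens. Let $l$ be the first index with $x_l$ undefined. If $v_n=b$, put $x_l=y_{L+n}+c_2(b,q_{n+1})$. If $v_n=b_1b_2$, put $x_l=y_{L+n}+c_1(b_1)$ and $x_{l+1}=y_{L+n}+c_2(b_2,q_{n+1})$.

So token $L+i$ carries the letter $\sigma_i$. It is read at time $y_{L+i}$, and block $L+i$, which starts there, receives what step $i$ writes. The last token of each block has a $c_2$-code that records the state after the step. The dummies carry no letter; they are there so that each block start $y_i$ occurs as a second coordinate. Let $T_0(a)=\{(x_j,y_j):j<2L\}$, which is computable from $a$.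

We check the track inequalities. The $y_j$ increase. The dummies have $x_j\le L<y_0$. For $L\le j<2L$ the $x_j$ lie in blocks $0,\dots,L-1$ in order, then step $n$ uses block $L+n$, and within a block $c_1$-codes are smaller than $c_2$-codes. Hence $1\le x_0<x_1<\cdots$. Next, a non-dummy token $j$ has $x_j$ in a block $i$ with $i<j$. For $L\le j<2L$ we have $i=j-L$. For a token written at step $n$ we have $i=L+n$, and at least $2L+n$ tokens were defined before step $n$, so token $L+n$ was already defined and $j>L+n$. Hence $x_j\le y_i+K-2=y_{i+1}-2\le y_j-2$. For dummies, $x_j+2=j+3\le y_j$.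

**Step 3: the rules.** A rule must find out which letter is being read and in which state, and then produce the new tokens. For each code $o$ and each $o'=c_2(\sigma',q)$, take the premises
$$(u+1+o,\;s+K),\qquad (z,\;u+1),\qquad (s+o',\;t+1). \tag{2}$$
The conclusions, one rule for each, depend on $\delta(q,\lambda(o))$:

- if it is halt: $\bot$;
- if it is $(q',b)$: $(s+K+c_2(b,q'),\,t+1+K)$;
- if it is $(q',b_1b_2)$: $(s+K+c_1(b_1),\,t+1+K)$ and $(s+K+c_2(b_2,q'),\,t+1+2K)$.

The second premise certifies that $u+1$ is a block start, so that $o$ is a true offset in the first. The third premise reads the state from the block before the one that starts at $s+K$.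

In the example, $L=3$, $|Q|=6$, $K=30$, $y_j=6+30j$. Step $0$ reads token $3=(6+c_2(A,1),96)$. With $u=5$, $z=1$, $s=66$, $t=155$ the premises are token $3$, the dummy $(1,6)$ and token $5=(66+c_2(B,1),156)$. Since $\delta(1,A)=(1',A)$, the conclusion is $(96+c_2(A,1'),186)$, which is token $6$.

**Step 4: halting runs derive $\bot$.** We show by induction on $n$ that all tokens defined before step $n$ are derivable. For $n=0$ these are the elements of $T_0(a)$. At step $n$ put $j=L+n$. Token $j$ is defined, and $x_j=y_i+o$ with $i<j$ and $\lambda(o)=\sigma_n$. Let $l$ be the last token in block $j-1$; it is the last token defined before step $n$. Its offset is $o'=c_2(\cdot,q_n)$: for $n=0$ this is token $2L-1$ in block $L-1$, with state $q_0$, and for $n\ge1$ block $j-1$ was filled by step $n-1$. Tokens $i,j,l$ are derivable. Put $u=y_i-1$, $z=x_i$, $s=y_{j-1}$, $t=y_l-1$. The premises (2) become $(x_j,y_j)$, $(x_i,y_i)$ and $(x_l,y_l)$. Since $s+K=y_j$ and $t+1+K=y_{l+1}$, $t+1+2K=y_{l+2}$, the conclusions are exactly the new tokens $l+1$ (and $l+2$). If step $n$ halts, the conclusion is $\bot$. This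 proves (a).

**Step 5: non-halting runs are closed.** Let $T$ be the set of all tokens. The run is infinite, so $T$ is infinite, and by Step 2 it is a track containing $T_0(a)$. Suppose the premises (2) are in $T$ under some assignment. From the second, $u+1=y_i$ for some $i$. From the first, $y_i+o=x_j$ and $s+K=y_j$ for some $j$. As $x_j>y_0>L$, token $j$ is not a dummy. Since $1\le o\le K-2$, it lies in block $i$ with offset exactly $o$, so $\lambda(o)=\sigma_n$ where $n=j-L\ge0$. Since $j\ge1$, $s=y_j-K=y_{j-1}$. From the third premise, $y_{j-1}+o'=x_l$ and $t+1=y_l$ for some $l$. As before, $l$ is a non-dummy token in block $j-1$ with offset $o'$, a $c_2$-code. Each block has exactly one token with a $c_2$-code, its last one. If $j=L$, then $l=2L-1$ and $q=q_0$. If $j>L$, block $j-1$ belongs to step $n-1$. In both cases $q=q_n$. The run does not halt, so $\delta(q_n,\sigma_n)=(q_{n+1},v_n)$, and, as computed in Step 4, the conclusions are tokens $l+1$ (and $l+2$), which are in $T$. In particular the conclusion is not $\bot$. This proves (b) and Lemma 1. $\square$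

From now on $\Pi$ is fixed. A track $T$ is called good if it contains $T_0(a)$ and is closed under $\Pi$ for some $a$ on which $\mathcal M$ does not halt, as in Lemma 1(b).

## 6. A modal frame of width 2 that stores a track

For a track $T$, let $\mathfrak F_T$ have points $w_n,c_k$ $(n,k<\omega)$ and $r,r'$, with

- $w_nRw_m$ iff $m<n$; $\;c_kRc_l$ iff $l\le k$;
- $c_kRw_m$ iff $m\le x_k$; $\;w_nRc_k$ iff $n\ge y_k$;
- $r,r'$ see all points, including themselves and each other; no other point sees $r$ or $r'$.

So the $w$'s are irreflexive, the $c$'s are reflexive, and $c_k$ is the point representing $(x_k,y_k)$ in the sense of Section 4. For the toy track, $c_0$ sees $w_0,w_1$ and itself, and is seen by $w_3,w_4,\dots$, by all $c_k$, and by $r,r'$.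

**Transitivity.** The cases $www$ and $ccc$ are clear, and anything starting at $r$ or $r'$ is clear; nothing else sees $r,r'$. The rest:

- $w_nRw_mRc_k$: $n>m\ge y_k$.
- $w_nRc_kRw_m$: $n\ge y_k>x_k\ge m$.
- $w_nRc_kRc_l$: $n\ge y_k\ge y_l$.
- $c_kRw_mRw_l$: $l<m\le x_k$.
- $c_kRw_mRc_l$: $y_l\le m\le x_k<y_k$, so $l<k$.
- $c_kRc_lRw_m$: $m\le x_l\le x_k$.

**Width.** Of any three distinct points, either one is $r$ or $r'$, or two are $w$'s, or two are $c$'s. In each case two are related. So there is no antichain of three points, and $\mathfrak F_T\models bw_2$.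

## 7. Modal formulas that read the track

We need formulas that name $w_n$, pass from $w_n$ to $w_{n+1}$, pick out $c_k$ from $x_k$, and test whether a pair is in $T$. Put $\nu(p)=p\wedge\neg\Diamond p$ and, for formulas $X,U,V$,
$$\mathrm{suc}(X)=\Diamond X\wedge\neg\Diamond\Diamond X,\qquad \kappa(X)=\Diamond X\wedge\neg\,\mathrm{suc}(X)\wedge\neg\Diamond\,\mathrm{suc}(X),$$
$$\mathrm{Tok}_{d,e}(U,V)=\Diamond\big(\mathrm{suc}^e(V)\wedge\Diamond\kappa(\mathrm{suc}^d(U))\big)\wedge\neg\Diamond\big(\mathrm{suc}^{e-1}(V)\wedge\Diamond\kappa(\mathrm{suc}^d(U))\big)\quad(d\ge0,\ e\ge1),$$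
$$\rho=q\wedge\Diamond(\neg q\wedge\Diamond q)\wedge\Box\big(q\to\Diamond(\neg q\wedge\Diamond q)\big),$$
with $q$ a variable reserved for $\rho$. The formula $\rho$ is a guard that confines attention to $r,r'$.

The guard is needed. Suppose $U,V$ are true exactly at $w_i,w_j$. We shall see that at $r$ the formula $\mathrm{Tok}_{d,e}(U,V)$ says $(i+d,j+e)\in T$. At a point $w_n$ it says $(i+d,j+e)\in T$ and $j+e<n$. Indeed $w_n$ sees $w_{j+e}$ iff $j+e<n$, and then it also sees $w_{j+e-1}$. Take an instance of a rule as in Step 5, with premise tokens $j,i,l$, and let $n=y_l+1$. Since $i<j\le l$ (token $l$ is in block $j-1<l$), all three premises hold at $w_n$. The conclusion has second coordinate at least $y_l+K\ge n$, so it fails at $w_n$. An unguarded implication would not be valid in $\mathfrak F_T$.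

**Lemma 2.** Let $T$ be a track, and consider any valuation in $\mathfrak F_T$.

(i) If $x\models\rho$, then $x\in\{r,r'\}$.

(ii) $\nu(p)$ is true at no point, or at exactly one point, and that point is some $w_n$.

(iii) If $X$ is true exactly at $w_n$, then $\mathrm{suc}(X)$ is true exactly at $w_{n+1}$, and $\kappa(X)$ exactly at the points $c_k$ with $x_k=n$.

(iv) If $U,V$ are true exactly at $w_i,w_j$ respectively, then $\mathrm{Tok}_{d,e}(U,V)$ is true at $r$, and at $r'$, iff $(i+d,j+e)\in T$. If $U$ or $V$ is true nowhere, then $\mathrm{Tok}_{d,e}(U,V)$ is true nowhere.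

**Proof of (i): an alternating path needs a cluster.** If $x\models\rho$, then $x\models q$ sees a $\neg q$-point that sees a $q$-point. By transitivity $x$ sees the latter, so the boxed part of $\rho$ applies there, and so on. We get an infinite $R$-path from $x$ on which $q$ and $\neg q$ alternate, so consecutive points are distinct. Put $h(w_n)=2n$ and $h(c_k)=2x_k+1$. Among the $w$'s and $c$'s, $h$ strictly decreases along $R$ between distinct points. For $w_nRw_m$ this is clear. If $w_nRc_k$, then $n\ge y_k>x_k$, so $2n>2x_k+1$. If $c_kRw_m$, then $2m\le2x_k<2x_k+1$. If $c_kRc_l$ with $l\neq k$, then $x_l<x_k$. From a $w$ or a $c$ one only reaches $w$'s and $c$'s, so no such path starts outside $\{r,r'\}$.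

**Proof of (ii).** A reflexive point satisfying $p$ satisfies $\Diamond p$, so a point of $\nu(p)$ is irreflexive, hence some $w_n$. If $w_n,w_m\models\nu(p)$ with $n>m$, then $w_n\models\Diamond p$, a contradiction.

**Proof of (iii): reflexivity separates the $c$'s from the next $w$.** $\Diamond X$ holds exactly at $w_j$ with $j>n$, at $c_k$ with $x_k\ge n$, and at $r,r'$. $\Diamond\Diamond X$ implies $\Diamond X$. It holds at the $c_k$ with $x_k\ge n$ and at $r,r'$, since these are reflexive, and at $w_j$ with $j\ge n+2$, since such $w_j$ sees $w_{n+1}$. It fails at $w_{n+1}$: the $w$'s seen from there are $w_j$ with $j\le n$, and the $c_k$ seen have $y_k\le n+1$, so $x_k\le y_k-2\le n-1$; none of these sees $w_n$. (Here the gap $x_k+2\le y_k$ is used.) Hence $\mathrm{suc}(X)$ is true exactly at $w_{n+1}$. Consequently $\Diamond\,\mathrm{suc}(X)$ holds exactly at $w_j$ with $j>n+1$, at $c_k$ with $x_k\ge n+1$, and at $r,r'$. Removing from the $\Diamond X$-points the point $w_{n+1}$ and these points leaves exactly the $c_k$ with $n\le x_k<n+1$.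

**Proof of (iv).** By (iii), $\mathrm{suc}^d(U)$ is true exactly at $w_{i+d}$, and $\kappa(\mathrm{suc}^d(U))$ exactly at the $c_k$ with $x_k=i+d$; there is at most one such $k$. At $r$ or $r'$ the first conjunct says that $w_{j+e}$ sees such a $c_k$, that is, $x_k=i+d$ and $y_k\le j+e$ for some $k$. The second says that $w_{j+e-1}$ does not see it, that is, not $y_k\le j+e-1$. Together: $(x_k,y_k)=(i+d,j+e)$ for some $k$. If $X$ is true nowhere, so are $\mathrm{suc}(X)$ and $\kappa(X)$. Hence if $U$ or $V$ is true nowhere, the first conjunct is true nowhere. $\square$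

In the toy track with $U=V$ true exactly at $w_0$: $\mathrm{suc}(U)$ names $w_1$, $\kappa(\mathrm{suc}(U))$ names $c_0$, $w_3$ sees $c_0$ and $w_2$ does not, so $\mathrm{Tok}_{1,3}(U,V)$ holds at $r$, in accordance with $(1,3)\in T$.

## 8. Proof of Theorem M

**The logic.** For a rule $\pi\in\Pi$ with premises $A_1,\dots,A_l$ and conclusion $B$, use a propositional variable $p_u\ne q$ for each rule variable $u$. Put $\mathrm{Tok}[u+d,v+e]=\mathrm{Tok}_{d,e}(\nu(p_u),\nu(p_v))$, $\mathrm{Tok}[\bot]=\bot$, and
$$\alpha_\pi=\rho\wedge\mathrm{Tok}[A_1]\wedge\dots\wedge\mathrm{Tok}[A_l]\to\mathrm{Tok}[B].$$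
Let $\mathcal A=\{\alpha_\pi:\pi\in\Pi\}$, $\Lambda=\mathbf{K4}\oplus bw_2\oplus\mathcal A$, and, for a variable $p\neq q$,
$$\varphi_a=\neg\Big(\rho\wedge\bigwedge_{(x,y)\in T_0(a)}\mathrm{Tok}_{x,y}(\nu(p),\nu(p))\Big).$$
All pairs in $T_0(a)$ have $x,y\ge1$, so this is well defined. It is computable from $a$. We show that $\varphi_a\in\Lambda$ iff $\mathcal M$ halts on $a$.

**Step 1: if $\mathcal M$ does not halt on $a$, then $\varphi_a\notin\Lambda$.** We show that a frame for $\Lambda$ refutes $\varphi_a$. Let $T\supseteq T_0(a)$ be the track of Lemma 1(b). We know $\mathfrak F_T\models bw_2$. To see $\mathfrak F_T\models\alpha_\pi$, suppose the antecedent is true at $x$. By Lemma 2(i), $x\in\{r,r'\}$. Every rule variable occurs in a premise, so by (ii) and the last sentence of (iv) each $\nu(p_u)$ is true at exactly one point $w_{n_u}$. By (iv), all premises are in $T$ under $u\mapsto n_u$. Since $T$ is closed under $\pi$, $B\ne\bot$ and the conclusion is in $T$, so $x\models\mathrm{Tok}[B]$ by (iv). Hence $\mathfrak F_T\models\Lambda$.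

Now let $q$ be true exactly at $r$ and $p$ exactly at $w_0$. Then $r\models\rho$: $r$ sees $r'\models\neg q$, which sees $r\models q$, and $r$ is the only $q$-point. Also $\nu(p)$ is true exactly at $w_0$. By Lemma 2(iv), $\mathrm{Tok}_{x,y}(\nu(p),\nu(p))$ is true at $r$ for all $(x,y)\in T_0(a)\subseteq T$. So $r\not\models\varphi_a$.

**Step 2: if $\mathcal M$ halts on $a$, then $\varphi_a\in\Lambda$.** The aim is to copy the derivation of $\bot$ into a derivation in $\Lambda$, with the numeral $n$ played by $i_n=\mathrm{suc}^n(\nu(p))$. This works because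
$$\nu(i_n)\leftrightarrow i_n\ \text{ is in }\mathbf{K4}. \tag{3}$$
We must check that $i_n\to\neg\Diamond i_n$. For $n=0$: $\nu(p)\to\neg\Diamond p$, and $\neg\Diamond p\to\neg\Diamond\nu(p)$. For $n\ge1$: $\Diamond i_n\to\Diamond\Diamond i_{n-1}$, because $i_n\to\Diamond i_{n-1}$, while $i_n\to\neg\Diamond\Diamond i_{n-1}$.

Moreover $\mathrm{Tok}_{d,e}(i_n,i_k)$ is literally the formula $\mathrm{Tok}_{n+d,k+e}(\nu(p),\nu(p))$. So substitute $i_{n_u}$ for $p_u$ in $\alpha_\pi$ and replace $\nu(i_{n_u})$ by $i_{n_u}$ using (3). For every instance of $\pi$ with premises $(X_1,Y_1),\dots,(X_l,Y_l)$ and conclusion $(X,Y)$, we find that $\Lambda$ contains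
$$\rho\wedge\bigwedge_h\mathrm{Tok}_{X_h,Y_h}(\nu(p),\nu(p))\to\mathrm{Tok}_{X,Y}(\nu(p),\nu(p)), \tag{4}$$
with $\bot$ on the right if the conclusion is $\bot$. Now $\neg\varphi_a$ implies $\rho$ and $\mathrm{Tok}_{X,Y}(\nu(p),\nu(p))$ for all $(X,Y)\in T_0(a)$. By induction on derivations, using (4), $\Lambda$ contains $\neg\varphi_a\to\mathrm{Tok}_{X,Y}(\nu(p),\nu(p))$ for every $(X,Y)$ derivable from $T_0(a)$. By Lemma 1(a), $\bot$ is derivable, so $\Lambda$ contains $\neg\varphi_a\to\bot$, and $\varphi_a\in\Lambda$.

A decision procedure for $\Lambda$ would decide halting of $\mathcal M$. This proves Theorem M. $\blacksquare$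

## 9. From chains to a ladder: a poset of width 4

For si-logics, truth sets are upsets, so no formula is true exactly at one $w_n$ with $n$ large. It is natural to name $w_n$ by a pair $(P,Q)$ of formulas with $P\setminus Q=\{w_n\}$. Write
$$V_n=\{w_0,\dots,w_n\}\quad(V_n=\emptyset\text{ for }n<0),\qquad U_n=V_{n-2}\cup\{w_n\}.$$
If one keeps the $w$'s a chain, with $w_i\le w_j$ iff $i\ge j$ and the $w$'s seeing only $w$'s, then $w_n$ is named by $(V_n,V_{n-1})$. But no successor can be defined. On the chain, the upsets are $\emptyset,V_0,V_1,\dots$ and the whole set $W$. By (1), the trace of $X\to Y$ on the chain is $W$ if $X\subseteq Y$. Otherwise $Y=V_{i-1}$, where $i$ is the least index in $X\setminus Y$, and the points not below $w_i$ are those of $V_{i-1}$, so the trace of $X\to Y$ is $Y$. Thus $\{\emptyset,V_{n-1},V_n,W\}$ is closed under all connectives. A formula built from $P$, $Q$ and formulas with trace $\emptyset$ or $W$ never has trace $V_{n+1}$.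

The remedy is to let the $w$'s form a ladder in which neighbors are incomparable: $w_i\le w_j$ iff $i=j$ or $i\ge j+2$. The points of the ladder not below $w_n$ are $w_0,\dots,w_{n-1}$ and $w_{n+1}$, so
$$\text{the points of the ladder that are not below } w_n \text{ form } U_{n+1}. \tag{5}$$
Now $V_n\to V_{n-1}$ has trace $U_{n+1}$, which contains the new point $w_{n+1}$, and $V_n\cup U_{n+1}=V_{n+1}$. For example $V_0\to\emptyset$ has trace $\{w_1\}$. The ladder costs width $2$. The two coordinates of the track will be stored in two further chains, $c$ and $g$.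

For a track $T$, let $\mathfrak G_T$ be the poset with points $w_n$ $(n\ge0)$, $c_k,g_k$ $(k\ge-1)$, $m_1,m_2,r$, and

- $w_i\le w_j$ iff $i=j$ or $i\ge j+2$;
- $c_k\le c_l$ iff $k\ge l$; $\;g_k\le g_l$ iff $k\ge l$;
- for $k\ge0$: $c_k\le w_n$ iff $n\le x_k$; $\;g_k\le w_n$ iff $n\le y_k$; $\;g_k\le c_l$ iff $l\le k$;
- $m_1,m_2$ are incomparable and lie below all $w,c,g$; $r$ is below everything;
- there are no other relations except reflexivity of $m_1,m_2,r$.

So $c_k$ sees exactly $V_{x_k}$ among the $w$'s, and $g_k$ sees exactly $V_{y_k}$, and $c_k$ is the lowest $c$ that $g_k$ sees. For the toy track, $g_0$ sees $w_0,\dots,w_3$ and $c_0,c_{-1}$, and $c_0$ sees $w_0,w_1$ and $c_{-1}$.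

**Transitivity.** If $c_k\le w_n\le w_{n'}$ or $g_k\le w_n\le w_{n'}$, then $n'\le n$. If $c_k\le c_l\le w_n$, then $n\le x_l\le x_k$. If $g_k\le g_l\le w_n$, then $n\le y_l\le y_k$. If $g_k\le g_l\le c_i$ or $g_k\le c_l\le c_i$, then $i\le l\le k$. If $g_k\le c_l\le w_n$, then $n\le x_l\le x_k<y_k$. Within the $w$'s, $i\ge j+2$ and $j\ge j'+2$ give $i\ge j'+2$. Within the $c$'s and within the $g$'s, and for $m_1,m_2,r$, it is clear. Antisymmetry is clear.

**Ascending chains and endpoints.** Going strictly up, one can pass from $r$ to some $m_i$, then to $g$'s, then to $c$'s, then to $w$'s, possibly skipping some of these, and indices decrease within each of the last three kinds. So there are no infinite strictly ascending chains, and every point sees a maximal point, an *endpoint*. The endpoints are $w_0,w_1,c_{-1},g_{-1}$. The endpoints seen are: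

- from $w_0$ and $w_2$: $w_0$; from $w_1$: $w_1$; from $w_n$ with $n\ge3$: $w_0,w_1$;
- from $c_k$ with $k\ge0$: $w_0,w_1,c_{-1}$ (as $x_k\ge1$);
- from $g_k$ with $k\ge0$, from $m_i$ and from $r$: all four;
- from $c_{-1}$ and $g_{-1}$: only themselves.

**Width.** Two $w$'s are incomparable only if their indices differ by $1$, so an antichain has at most two $w$'s. It has at most one $c$ and one $g$. If it contains $m_1$, $m_2$ or $r$, it has at most two points. So antichains have at most $4$ points, and $\mathfrak G_T\models bw_4$.

## 10. Rigid pairs and the proof of Theorem I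

**Formulas.** Use variables $\xi,\eta,f_1,f_2$ and further $p$'s and $q$'s. In the intended valuation $\xi$ marks $c_{-1}$, $\eta$ marks $g_{-1}$, and $f_1,f_2$ separate $m_1$ from $m_2$. Put
$$Z=\neg\xi\wedge\neg\eta,\qquad M=(f_1\to f_2\vee\neg\eta)\vee(f_2\to f_1\vee\neg\eta).$$
For a pair $(P,Q)$ of formulas let
$$(P,Q)^+=\big(P\vee((P\to Q)\wedge Z),\ P\big),\quad S(P,Q)=\big((P\to Q)\wedge Z\big)\to P,\quad E(P,Q)=\neg\eta\to\neg\xi\vee(P\to Q),$$
$$N(P,Q)=M\vee E(P,Q)\vee S(P,Q)\vee S((P,Q)^+)\vee S((P,Q)^{++}),$$
$$\mathrm{Tok}(P,Q;P',Q')=\big[(Z\to P')\wedge(\neg\eta\to\neg\xi\vee(Z\to P))\big]\to\big[\neg\eta\vee(P'\to Q')\vee\big(\neg\eta\wedge(Z\to P)\to\neg\xi\vee(P\to Q)\big)\big].$$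
For variables $p,q$ put $\hat p=p\wedge Z$, $\hat q=p\wedge q\wedge Z$. Write $(P,Q)^{(n)}$ for the $n$-fold iterate of $^+$.

Everything is read through refutation at $r$. Refuting $N(\hat p,\hat q)$ will mean "the valuation is as intended and $(\hat p,\hat q)$ names some $w_n$", so $N$ plays the roles of both $\rho$ and $\nu$. Refuting $\mathrm{Tok}$ will mean "this pair is in $T$".

**Lemma 3 (rigidity).** Let $T$ be a track, and suppose a point $x$ of $\mathfrak G_T$ refutes $N(\hat p,\hat q)$ under some valuation. Then $x=r$; $Z$ is true exactly at the $w$'s; $\neg\eta$ is true exactly at the $w$'s and $c$'s; among these, $\neg\xi$ is true exactly at the $w$'s; and for some $n\ge0$, $\hat p$ and $\hat q$ are true exactly on $V_n$ and $V_{n-1}$.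

Identify formulas with their truth sets. Let $\mathsf X,\mathsf H$ be the sets of endpoints in $\xi$ and in $\eta$. Since $\xi$ is an upset and every point sees an endpoint, a point satisfies $\neg\xi$ iff it sees no endpoint in $\mathsf X$; similarly for $\eta$ and $\mathsf H$.

**Step 1: how many endpoints are used up.** We extract witnesses from $M$ and $E$. Since $x\not\models M$, there are $y_1,y_2\ge x$ outside $\neg\eta$ with $y_1\in f_1\setminus f_2$ and $y_2\in f_2\setminus f_1$. As $f_1,f_2$ are upsets, $y_1,y_2$ are incomparable. As $y_1\notin\neg\eta$, $\mathsf H\ne\emptyset$. Since $x\not\models E(\hat p,\hat q)$, there is $y\ge x$ with $y\models\neg\eta$, $y\not\models\neg\xi$, and $y$ below some point of $\hat p\setminus\hat q$. So $y$ sees an endpoint in $\mathsf X$, and it is not in $\mathsf H$. Hence $|\mathsf X\cup\mathsf H|\ge2$. Let $O$ be the set of the remaining endpoints; $|O|\le2$. $Z$ is the set of points that see only endpoints from $O$.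

**Step 2: $Z$ is the ladder.** The three formulas $S$ force $Z$ to have at least four points. Let $(P_i,Q_i)=(\hat p,\hat q)^{(i)}$. Then $P_0\subseteq P_1\subseteq P_2\subseteq P_3\subseteq Z$, and $P_0\neq\emptyset$ because $\hat p\setminus\hat q\ne\emptyset$. Since $x\not\models S(P_i,Q_i)$ for $i=0,1,2$, some point of $(P_i\to Q_i)\cap Z$ is not in $P_i$, so $P_{i+1}\ne P_i$. Hence $|Z|\ge4$. Now suppose $O\not\supseteq\{w_0,w_1\}$. From the list of endpoints seen: for $O=\{w_0,z\}$ with $z\in\{c_{-1},g_{-1}\}$ we have $Z=\{w_0,w_2,z\}$. For $O=\emptyset$, $Z$ is empty; for $O=\{w_0\}$, $Z=\{w_0,w_2\}$; for every other such $O$ (a nonempty subset of $\{w_1,c_{-1},g_{-1}\}$), $Z=O$, because all remaining points see $w_0$. So $|Z|\le3$, a contradiction. (The case $|Z|=3$ is the reason why $N$ has three $S$'s.) Hence $O=\{w_0,w_1\}$, $\mathsf X\cup\mathsf H=\{c_{-1},g_{-1}\}$, and $Z=\{w_n:n\ge0\}$.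

**Step 3: which endpoint is which, and $x=r$.** The point $y$ is below some $w_j\in\hat p\setminus\hat q$ and is not in $Z$, since $y\not\models\neg\xi$. So $y$ is $c_k$ or $g_k$ with $k\ge0$, or $m_i$, or $r$. All of these see $c_{-1}$. As $y\models\neg\eta$, $c_{-1}\notin\mathsf H$. Since $\mathsf H\neq\emptyset$, $\mathsf H=\{g_{-1}\}$, and $c_{-1}\in\mathsf X$. So $\neg\eta$ is true exactly at the points that do not see $g_{-1}$, which are the $w$'s and $c$'s. Among these, the $c$'s see $c_{-1}\in\mathsf X$, and the $w$'s see only $w_0,w_1\notin\mathsf X$. This gives the claims on $\neg\eta$ and $\neg\xi$. Now $y_1,y_2$ are incomparable points in $\{g_k:k\ge-1\}\cup\{m_1,m_2,r\}$, in which the only incomparable points are $m_1,m_2$. So $\{y_1,y_2\}=\{m_1,m_2\}$. The only point below both is $r$, so $x=r$.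

**Step 4: shape of $P$ and of the first implication.** Write $P=P_0$, $Q=Q_0$; then $Q\subsetneq P$ are upsets of the ladder $Z$. If a nonempty upset of $Z$ has unbounded indices, it is $Z$. Otherwise it has a largest index $n$, contains $V_{n-2}$ and $w_n$, and is $V_n$ or $U_n$, according as it contains $w_{n-1}$ or not. We have $P\neq Z$ since $r\not\models S(P,Q)$. Let $\alpha$ be the least index in $P\setminus Q$. All points of $P\setminus Q$ with index at least $\alpha+2$ are below $w_\alpha$, so only $w_\alpha$ and possibly $w_{\alpha+1}$ matter for $P\to Q$. If $w_{\alpha+1}\in P\setminus Q$, then by (1) and (5) $(P\to Q)\cap Z=U_{\alpha+1}\cap U_{\alpha+2}=V_{\alpha-1}$, and $V_{\alpha-1}\subseteq P$ because $w_{\alpha+1}\in P$. That contradicts $r\not\models S(P,Q)$. Hence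
$$(P\to Q)\cap Z=U_{\alpha+1}\not\subseteq P. \tag{6}$$

**Step 5: only $(V_n,V_{n-1})$ survives.** If $P=U_n$, then $w_\alpha\in U_n$ forces $n=\alpha$ or $\alpha\le n-2$. Since $U_0=V_0$, there are three cases.

Case $P=V_n$. Then $n\ge\alpha$ and $V_{\alpha-1}\subseteq P$, so by (6) $w_{\alpha+1}\notin P$ and $n=\alpha$. By minimality of $\alpha$, $Q=V_{\alpha-1}$. This is the claim.

Case $P=U_\alpha\ne V_\alpha$. By (6), $P_1=U_\alpha\cup U_{\alpha+1}=V_{\alpha+1}$ and $Q_1=P=U_\alpha$. So $P_1\setminus Q_1=\{w_{\alpha-1},w_{\alpha+1}\}$. By (5), the points of $Z$ not below $w_{\alpha-1}$ form $U_\alpha$, and none of these is below $w_{\alpha+1}$. So $(P_1\to Q_1)\cap Z=U_\alpha\subseteq P_1$, contradicting $r\not\models S(P_1,Q_1)$.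

Case $P=U_n$ with $\alpha\le n-2$. Then $V_{\alpha-1}\subseteq P$, so $w_{\alpha+1}\notin P$ by (6). The only index up to $n$ missing in $U_n$ is $n-1$, and $\alpha+1\le n-1$, so $n=\alpha+2$. Then $P_1=U_{\alpha+2}\cup U_{\alpha+1}=V_{\alpha+2}$, $Q_1=U_{\alpha+2}$ and $P_1\setminus Q_1=\{w_{\alpha+1}\}$. By (5), $(P_1\to Q_1)\cap Z=U_{\alpha+2}\subseteq P_1$, the same contradiction. $\square$

A small instance of the second case shows why one $S$ is not enough. Take $P=\{w_1\}=U_1$, $Q=\emptyset$. Then $(P\to Q)\cap Z=\{w_0,w_2\}$, so $S(P,Q)$ is refuted at $r$. But $P_1=\{w_0,w_1,w_2\}$, $Q_1=\{w_1\}$, and $(P_1\to Q_1)\cap Z=\{w_1\}\subseteq P_1$, so $S(P_1,Q_1)$ is true at $r$.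

Call a valuation in $\mathfrak G_T$ standard if $Z,\neg\xi,\neg\eta$ are as in Lemma 3 and $r\not\models M$.

**Lemma 4.** Let $T$ be a track. Under a standard valuation in $\mathfrak G_T$:

(i) if $(P,Q)=(V_n,V_{n-1})$, $n\ge0$, then $(P,Q)^+=(V_{n+1},V_n)$ and $r\not\models N(P,Q)$;

(ii) if $(P,Q)=(V_i,V_{i-1})$ and $(P',Q')=(V_j,V_{j-1})$, $i,j\ge0$, then $r\not\models\mathrm{Tok}(P,Q;P',Q')$ iff $(i,j)\in T$.

**Proof of (i).** Here $P\setminus Q=\{w_n\}$, so $(P\to Q)\cap Z=U_{n+1}$ by (5), and $V_n\cup U_{n+1}=V_{n+1}$. It remains to refute every disjunct of $N(P,Q)$ at $r$; it is enough to do it at some point above $r$. $M$ is refuted by assumption. For $i=0,1,2$, the $i$-th iterate is $(V_{n+i},V_{n+i-1})$, and its $S$ is refuted at $w_{n+i+1}\in U_{n+i+1}\setminus V_{n+i}$. The $x_k$ are unbounded, so there is $k$ with $x_k\ge n$. The point $c_k$ satisfies $\neg\eta$, does not satisfy $\neg\xi$, and sees $w_n$, so it refutes $E(P,Q)$.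

**Proof of (ii).** Unfold the implications. The points satisfying $\neg\eta$ but not $\neg\xi$ are the $c$'s. So $r\not\models\mathrm{Tok}$ iff there is a point $g$ such that

1. $g\models Z\to V_j$, that is, all $w$'s seen from $g$ are in $V_j$;
2. every $c_l\ge g$ satisfies $Z\to V_i$;
3. $g\not\models\neg\eta$;
4. $g$ sees $w_j$;
5. $g$ sees some $c_l$ with $c_l\models Z\to V_i$ that sees $w_i$.

By 3, $g$ is some $g_k$, $m_h$ or $r$. The points $m_h$ and $r$ see all $w$'s, so 1 forces $g=g_k$, and 4 forces $k\ge0$. The $w$'s seen from $g_k$ form $V_{y_k}$, so 1 and 4 together say $y_k=j$. The $c$'s seen from $g_k$ are $c_l$ with $l\le k$, and $c_{-1}$ sees no $w$, so 2 says $x_k\le i$. Condition 5 says $x_l=i$ for some $0\le l\le k$. Since $x_l\le x_k\le i$, this gives $x_k=i$ and $l=k$. So $(i,j)=(x_k,y_k)\in T$. Conversely, if $(i,j)=(x_k,y_k)$, then $g=g_k$ satisfies 1 to 5, with $l=k$ in 5. $\square$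

**The logic.** Let
$$\beta_0=N((\hat p,\hat q)^+)\to N(\hat p,\hat q).$$
For $\pi\in\Pi$, represent each rule variable $u$ by a pair of propositional variables $p_u,q_u$. For premises $A_1,\dots,A_l$ and conclusion $B$ put $\mathrm{Tok}[u+d,v+e]=\mathrm{Tok}\big((\hat p_u,\hat q_u)^{(d)};(\hat p_v,\hat q_v)^{(e)}\big)$ and
$$\beta_\pi=\mathrm{Tok}[B]\to\bigvee_uN(\hat p_u,\hat q_u)\vee\bigvee_{h}\mathrm{Tok}[A_h].$$
If $B=\bot$, let $\beta_\pi$ be just the right-hand disjunction. Let $\mathcal B=\{\beta_0\}\cup\{\beta_\pi:\pi\in\Pi\}$ and $\mathcal L=\mathbf{Int}+bw_4+\mathcal B$. For one fixed pair $p,q$ write $\pi_n=(P_n,Q_n)=(\hat p,\hat q)^{(n)}$, and put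
$$\theta_a=N(\pi_0)\vee\bigvee_{(x,y)\in T_0(a)}\mathrm{Tok}(\pi_x;\pi_y).$$
Note the contraposition: since $\mathrm{Tok}$ is refuted when the pair is in $T$, $\beta_\pi$ leads from the conclusion to the premises. We show that $\theta_a\in\mathcal L$ iff $\mathcal M$ halts on $a$.

**Step A: if $\mathcal M$ does not halt on $a$, then $\theta_a\notin\mathcal L$.** We show that a frame for $\mathcal L$ refutes $\theta_a$. Let $T\supseteq T_0(a)$ be the track of Lemma 1(b). We know $\mathfrak G_T\models bw_4$. If $\beta_0$ or $\beta_\pi$ fails under a valuation, some point $x$ refutes its right-hand side and satisfies its left-hand side, if there is one. The right-hand side contains a disjunct $N$ for each pair $(\hat p_u,\hat q_u)$ involved, and there is at least one. By Lemma 3, $x=r$, the valuation is standard ($M$ is a disjunct of $N$), and each pair is $(V_{n_u},V_{n_u-1})$. For $\beta_0$, Lemma 4(i) applied to $(\hat p,\hat q)^+=(V_{n+1},V_n)$ gives $r\not\models N((\hat p,\hat q)^+)$, a contradiction. For $\beta_\pi$, Lemma 4 shows that $r\not\models\mathrm{Tok}[A_h]$ means that the premise $A_h$ is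 in $T$ under $u\mapsto n_u$. So all premises are in $T$, hence $B\ne\bot$ and the conclusion is in $T$. By Lemma 4, $r\not\models\mathrm{Tok}[B]$, a contradiction. So $\mathfrak G_T\models\mathcal B$.

To refute $\theta_a$, let $\xi$ be true exactly at $c_{-1}$, let $\eta$ be true exactly at $g_{-1}$, let $f_h$ $(h=1,2)$ be true exactly at $m_h$ and all $w$'s, $c$'s and $g$'s, let $p$ be true exactly at $w_0$, and let $q$ be true nowhere. All these sets are upsets. The points not seeing $g_{-1}$ are the $w$'s and $c$'s; among them the points not seeing $c_{-1}$ are the $w$'s; so $Z$ is the set of $w$'s. The point $m_1$ satisfies $f_1$ and neither $f_2$ nor $\neg\eta$, and symmetrically for $m_2$, so $r\not\models M$. The valuation is standard. Also $(\hat p,\hat q)=(V_0,V_{-1})$, so $\pi_n=(V_n,V_{n-1})$ by Lemma 4(i). By Lemma 4, $r\not\models N(\pi_0)$ and $r\not\models\mathrm{Tok}(\pi_x;\pi_y)$ for all $(x,y)\in T_0(a)\subseteq T$. So $r\not\models\theta_a$ and $\theta_a\notin\mathcal L$. Since $\mathcal M$ does not halt on some $a$, $\mathcal L$ is consistent.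

**Step B: if $\mathcal M$ halts on $a$, then $\theta_a\in\mathcal L$.** As in Section 8, we copy the derivation of $\bot$. By induction on $n$, $P_n\to Z$ and $Q_n\to P_n$ are in $\mathbf{Int}$: for $n=0$ by definition of $\hat p,\hat q$; then $P_{n+1}=P_n\vee((P_n\to Q_n)\wedge Z)$ implies $Z$, and $Q_{n+1}=P_n$ implies $P_{n+1}$. So substituting $P_n,Q_n$ for $p,q$ turns $\hat p=p\wedge Z$ into a formula equivalent to $P_n$, and $\hat q=p\wedge q\wedge Z$ into one equivalent to $Q_n$. That is, $(\hat p,\hat q)$ becomes $\pi_n$ up to equivalence.

From $\beta_0$ we get $\mathcal L\vdash N(\pi_{n+1})\to N(\pi_n)$, hence $\mathcal L\vdash N(\pi_n)\to N(\pi_0)$ for all $n$. Now substitute $P_{n_u},Q_{n_u}$ for $p_u,q_u$ in $\beta_\pi$. The formula $\mathrm{Tok}[u+d,v+e]$ becomes, up to equivalence, $\mathrm{Tok}(\pi_{n_u+d};\pi_{n_v+e})$. So for any instance of a rule with premises $(X_h,Y_h)$ and conclusion $(X,Y)$,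
$$\mathcal L\vdash\mathrm{Tok}(\pi_X;\pi_Y)\to N(\pi_0)\vee\bigvee_h\mathrm{Tok}(\pi_{X_h};\pi_{Y_h}), \tag{7}$$
without the left-hand side if the conclusion is $\bot$. By induction on derivations from $T_0(a)$, $\mathcal L\vdash\mathrm{Tok}(\pi_X;\pi_Y)\to\theta_a$ for every derivable $(X,Y)$. For $(X,Y)\in T_0(a)$ the formula $\mathrm{Tok}(\pi_X;\pi_Y)$ is a disjunct of $\theta_a$; otherwise use (7), the induction hypothesis, and the disjunct $N(\pi_0)$ of $\theta_a$. By Lemma 1(a), $\bot$ is derivable. The last instance gives $\mathcal L\vdash N(\pi_0)\vee\bigvee_h\mathrm{Tok}(\pi_{X_h};\pi_{Y_h})$ with all $(X_h,Y_h)$ derivable, so $\mathcal L\vdash\theta_a$.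

Thus $\mathcal L$ is undecidable, and Theorem I is proved. $\blacksquare$

## 11. Intervals, larger widths, $\mathbf{S4}$ and $\mathbf{Grz}$, sharpness

**Proof of Theorem S(1): intervals and complexity.** Steps 2 (Section 8) and B (Section 10) never used $bw_2$ or $bw_4$. If $\mathcal M$ halts on $a$, then already $\varphi_a\in\mathbf{K4}\oplus\mathcal A$ and $\theta_a\in\mathbf{Int}+\mathcal B$. If it does not, some good $T$ gives $\mathfrak F_T\not\models\varphi_a$ and $\mathfrak G_T\not\models\theta_a$. Moreover, $\mathfrak F_T\models\mathcal A$ and $\mathfrak G_T\models\mathcal B$ for all good $T$. Hence: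

- Every modal logic $\Lambda'$, finitely axiomatizable or not, with $\mathbf{K4}\oplus\mathcal A\subseteq\Lambda'\subseteq\mathrm{Log}\{\mathfrak F_T:T\text{ good}\}$ is undecidable, because $\varphi_a\in\Lambda'$ iff $\mathcal M$ halts on $a$.
- Every si-logic $\mathcal L'$ with $\mathbf{Int}+\mathcal B\subseteq\mathcal L'\subseteq\mathrm{Log}\{\mathfrak G_T:T\text{ good}\}$ is undecidable, because $\theta_a\in\mathcal L'$ iff $\mathcal M$ halts on $a$.

A frame of width at most $n$ has width at most $n+1$. So these intervals contain $\mathbf{K4}\oplus bw_n\oplus\mathcal A$ for all $n\ge2$ and $\mathbf{Int}+bw_n+\mathcal B$ for all $n\ge4$. The latter logics are finitely axiomatizable, hence recursively enumerable. If the halting set of $\mathcal M$ is taken $\Sigma^0_1$-complete, the computable maps $a\mapsto\varphi_a$ and $a\mapsto\theta_a$ show that they are $\Sigma^0_1$-complete. They also lack the finite model property, since a finitely axiomatizable logic with that property is decidable (Harrop). $\square$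

**Definition (Gödel translation).** $\mathsf t(\psi)$ is obtained by prefixing $\Box$ to every subformula of $\psi$.

Example: $\mathsf t(p\to q)=\Box(\Box p\to\Box q)$. Recall that $\mathbf{S4}$ is the logic $\mathbf{K4}\oplus(\Box p\to p)$, and $\mathbf{Grz}=\mathbf{K4}\oplus\big(\Box(\Box(p\to\Box p)\to p)\to p\big)$, which contains $\mathbf{S4}$.

**Proof of Theorem S(2).** The claim is that
$$\mathbf{S4}\oplus bw_4\oplus\{\mathsf t(\beta):\beta\in\mathcal B\}\quad\text{and}\quad\mathbf{Grz}\oplus bw_4\oplus\{\mathsf t(\beta):\beta\in\mathcal B\}$$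
are undecidable, with modal $bw_4$. We show that each contains $\mathsf t(\theta_a)$ iff $\mathcal M$ halts on $a$.

Suppose $\mathcal M$ halts on $a$. Then $\mathbf{Int}+\mathcal B\vdash\theta_a$, and we claim that $\mathsf t(\theta_a)\in\mathbf{S4}\oplus\{\mathsf t(\beta):\beta\in\mathcal B\}$ (McKinsey–Tarski; Dummett–Lemmon). Consider the set of $\psi$ whose translation is in that logic. It contains $\mathbf{Int}$ (McKinsey–Tarski) and $\mathcal B$. It is closed under modus ponens: from $\mathsf t(\varphi\to\psi)=\Box(\mathsf t(\varphi)\to\mathsf t(\psi))$ and $\mathsf t(\varphi)$ we get $\mathsf t(\psi)$ by $\Box p\to p$. It is closed under substitution: substituting $\mathsf t(\chi)$ for $p$ in $\mathsf t(\varphi)$ turns $\mathsf t(p)=\Box p$ into $\Box\mathsf t(\chi)$, which is $\mathbf{S4}$-equivalent to $\mathsf t(\chi)$ because $\mathsf t(\chi)$ begins with $\Box$; so the result is equivalent to the translation of the substitution instance. Hence it contains $\mathbf{Int}+\mathcal B$, and $\theta_a$.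

Suppose $\mathcal M$ does not halt on $a$, and let $T\supseteq T_0(a)$ be good. Regard $\mathfrak G_T$ as a modal frame with $R$ equal to $\le$. It is a poset without infinite strictly ascending chains, hence a $\mathbf{Grz}$-frame. To check this, suppose $x\models\Box(\Box(p\to\Box p)\to p)$ and $x\not\models p$. Choose a maximal $y\ge x$ with $y\not\models p$. Then $y\not\models\Box(p\to\Box p)$, so some $z\ge y$ has $z\models p$ and sees some $z'\not\models p$. Since $z\ne y$, we have $z'\ge z>y$, contradicting maximality. Also, $\mathfrak G_T$ has no antichain of $5$ points, so it validates the modal $bw_4$. Finally, on a poset $\mathsf t(\psi)$ is modally valid iff $\psi$ is intuitionistically valid. Indeed, given a modal valuation, let the intuitionistic valuation make $p$ true where $\Box p$ was true, which is an upset. By induction on $\psi$, $\mathsf t(\psi)$ and $\psi$ are true at the same points: for $\to$ this is (1), and for $\wedge,\vee,\bot$ the outer $\Box$ changes nothing, because it is applied to an upset. Every intuitionistic valuation arises in this way, from itself. So $\mathfrak G_T$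 validates all $\mathsf t(\beta)$, $\beta\in\mathcal B$, and refutes $\mathsf t(\theta_a)$. $\square$

**Proof of Theorem S(3).** For $n=1$, $\mathbf{K4BW}_1=\mathbf{K4.3}$, and the theorem of Zakharyaschev and Alekseev quoted in Section 3 applies. For $n=0$, $\mathbf{K4BW}_0=\mathbf{K4}\oplus\Box\bot$ contains $\mathbf{K4BW}_1$, since it refutes the antecedent of $bw_1$; so its finitely axiomatizable extensions are decidable too, as we also saw by hand. For $n\ge2$, part (1) gives an undecidable finitely axiomatizable logic containing $\mathbf{K4BW}_n$. $\square$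

**Remark (the si case).** By Section 3 all consistent extensions of $\mathbf{Int}+bw_1=\mathbf{LC}$ are decidable. With Theorem I, the least width admitting an undecidable finitely axiomatizable si-logic is $2$, $3$ or $4$. The proof given here does not determine which.
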